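\title{Critical points of the curvature of a polynomial graph}

\begin{abstract}
Let $g$ be a real polynomial of degree $n>1$. The real roots of $P=3gg'^{2}-g''(1+g^2)$ are the critical points of the curvature of the graph of a primitive of $g$. We prove that $P$, which has degree $3n-2$, has at most $n$ real roots counted with multiplicity. The bound follows from an exact formula $Z=2r-n-2N$ for the number $Z$ of real roots, where $r$ is the number of distinct zeros of $1+g^2$ in the upper half-plane and $N\ge 0$ is an integer. The proof applies the argument principle to the non-holomorphic function $f'-\operatorname{Im}f/\operatorname{Im}z$, with $f=g/\sqrt{1+g^2}$, whose zeros all have positive index. We also determine the values of $Z$ that occur and treat two related families of polynomials by the same method.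
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a real polynomial of degree $n+1$ and put $g=G'$. The signed curvature of the graph of $G$ at $(x,G(x))$ is $\kappa=g'(1+g^2)^{-3/2}$, and
\[
\kappa'=\frac{g''}{(1+g^2)^{3/2}}-\frac{3gg'^{2}}{(1+g^2)^{5/2}}=-\frac{P}{(1+g^2)^{5/2}},
\qquad P=3gg'^{2}-g''(1+g^2).
\]
The real roots of $P$ are therefore the critical points of the curvature, and the multiplicity of a root is the order of vanishing of $\kappa'$. If $a$ is the leading coefficient of $g$, then $P$ has leading coefficient $a^3(3n^2-n(n-1))=a^3(2n^2+n)\neq0$, so $\deg P=3n-2$. How many of these roots can be real? The following conjecture is posed in \cite{EC}.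

\begin{quote}
\emph{If $g$ is a real polynomial of degree $n>1$, then $3gg'^{2}-g''(1+g^2)$ has at most $n$ real roots.}
\end{quote}

The simplest cases suggest the number $n$. For a parabola $g$ is linear and $P=3gg'^{2}$ has one root, at the vertex. For $g=x^n$,
\[
P=n\,x^{n-2}\bigl((2n+1)x^{2n}-(n-1)\bigr),
\]
and exactly $(n-2)+2=n$ roots are real. In general $\kappa$ vanishes at the real zeros of $g'$, of which there are at most $n-1$, and at $\pm\infty$, and it needs one critical point in each gap; the conjecture says that the total never exceeds what this forces in the best case. The count can be smaller. For $g=\frac12(x^3+3x)$ we have $g'=\frac32(x^2+1)$, $g''=3x$ and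
\begin{equation}\label{eq:cubic}
1+g^2=\tfrac14(x^2+1)^2(x^2+4),\qquad P=\tfrac38\,x\,(x^2+1)^2(7x^2+19),
\end{equation}
with one real root. The repeated zeros of $1+g^2$ in this example are not an accident.

Let $H=\{z=x+iy: y>0\}$ and $A=1+g^2$. Since $A$ is real and positive on $\mathbb{R}$, its $2n$ zeros come in conjugate pairs, and exactly $n$ of them, with multiplicity, lie in $H$. Let $\zeta_1,\dots,\zeta_r$ be the distinct ones and $\mu_1,\dots,\mu_r$ their multiplicities, so that $\sum\mu_j=n$ and $r\le n$.

\begin{theorem}\label{thm:main}
Let $g$ be a real polynomial of degree $n>1$, let $r$ be the number of distinct zeros of $1+g^2$ in $H$, and let $Z$ be the number of real roots of $P=3gg'^{2}-g''(1+g^2)$, counted with multiplicity. Then $Z=2r-n-2N$ for an integer $N\ge0$. Hence $Z\le n$.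
\end{theorem}

This proves the conjecture, with multiplicities. In \eqref{eq:cubic} we have $r=2$, so $Z\le1$ was forced. The integer $N$ is defined in Section~\ref{sec:count}; it counts the points of $H$ at which $g/\sqrt{A}$ is tangent to a real affine function.

\begin{theorem}\label{thm:values}
For $n\ge2$ the possible values of $Z$ in Theorem~\ref{thm:main} are exactly the integers $Z\equiv n \pmod 2$ with $1\le Z\le n$ if $n$ is odd, and with $2\le Z\le n$ if $n$ is even. If $g'$ has $n-1$ distinct real zeros, then $Z=n$ and all real roots of $P$ are simple.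
\end{theorem}

The same method applies to two other families; the first contains Theorem~\ref{thm:main} as the case $k=3$.

\begin{theorem}\label{thm:k}
Let $g$, $n$, $r$ be as in Theorem~\ref{thm:main} and let $k\ge2$ be an integer. The number $Z$ of real roots of $P_k=k\,gg'^{2}-g''(1+g^2)$, counted with multiplicity, satisfies $Z=2r-n-2N$ for an integer $N\ge0$. Hence $Z\le n$.
\end{theorem}

\begin{theorem}\label{thm:power}
Let $g$ be a real polynomial of degree $n\ge1$ with exactly $s$ distinct zeros in $H$, and let $K\ge1$ be an integer. The number $Z$ of real roots of $(K+1)g'^{2}-gg''$ that are not zeros of $g$, counted with multiplicity, satisfies $Z=2s-2N\le 2s$ for an integer $N\ge0$. The bound is attained for every $s\ge0$.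
\end{theorem}

The starting point is that the curvature has an algebraic primitive. The function $f=g/\sqrt{A}$, the sine of the angle between the tangent of the graph and the $x$-axis, satisfies
\begin{equation}\label{eq:derivs}
f'=g'A^{-1/2}-g^2g'A^{-3/2}=g'A^{-3/2},\qquad f''=-PA^{-5/2}.
\end{equation}
So we have to count the real zeros of $f''$. The argument principle for $f''$ itself does not help, since it counts real and non-real roots of $P$ together and nothing bounds the latter from below. We replace $f''$ by a function on $H$ that has the same boundary values up to the factor $i$, whose interior zeros still count positively, and whose singularities at the $\zeta_j$ are one order weaker.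

\section{Real lines tangent at non-real points}\label{sec:J}

For $f$ holomorphic on an open subset of $H$ put
\[
J_f(z)=f'(z)-\frac{\operatorname{Im}f(z)}{\operatorname{Im}z}.
\]
The map $f\mapsto J_f$ is real-linear and annihilates $\alpha+\beta z$ for real $\alpha,\beta$. Hence
\begin{equation}\label{eq:inv}
J_{\pm f+\alpha+\beta z}=\pm J_f\qquad(\alpha,\beta\in\mathbb{R}).
\end{equation}
Non-real constants do change $J_f$, because $J_{f+ic}=J_f-c/y$ for real $c$.

For $z_0\in H$ there is exactly one real affine function $\ell(z)=\alpha+\beta z$ with $\ell(z_0)=f(z_0)$: its slope is $\beta=\operatorname{Im}f(z_0)/\operatorname{Im}z_0$, and then $\alpha=f(z_0)-\beta z_0$ is real. Thus $J_f(z_0)=(f-\ell)'(z_0)$, and $J_f(z_0)=0$ means that $\ell$ is tangent to $f$ at $z_0$. The link with $f''$ comes from divided differences, $f[u,v]=\frac{f(u)-f(v)}{u-v}$, $f[u,u]=f'(u)$, $f[u,u,v]=\frac{f[u,u]-f[u,v]}{u-v}$. If $f$ is holomorphic near a real point and real on $\mathbb{R}$, then $f(\bar z)=\overline{f(z)}$, so $\operatorname{Im}f/y=f[z,\bar z]$ and $J_f/y=2i\,f[z,z,\bar z]$. As $z$ and $\bar z$ merge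 at a real point $x$ one expects the limit $2i\cdot\frac12f''(x)=if''(x)$; Lemma~\ref{lem:series} proves this.

Since $J_f$ is only continuous, we recall the argument principle in its topological form. If $\Phi$ is a continuous complex function without zeros on a path $\gamma$, then $\Delta_\gamma\arg\Phi$ is the increment of a continuous choice of $\arg\Phi$ along $\gamma$. It is additive under products of functions and concatenation of paths, changes sign when $\gamma$ is reversed, and vanishes if $\Phi$ stays on one ray from the origin. If $\Phi$ is continuous and without zeros in a punctured disc about $z_0$, its \emph{index} at $z_0$ is the integer $\frac1{2\pi}\Delta_\gamma\arg\Phi$, where $\gamma$ is a small counterclockwise circle about $z_0$; for a meromorphic function the index is the order. We use two facts.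

\begin{itemize}
\item[(C)] \emph{Comparison.} If $\Phi=\Psi\cdot(1+\eta)$ on $\gamma$ with $\eta$ continuous, $|\eta|<1$, and either $\gamma$ is closed or $\eta$ is real at both endpoints, then $\Delta_\gamma\arg\Phi=\Delta_\gamma\arg\Psi$. Indeed $1+\eta$ stays in the right half-plane and its principal argument has equal values at the two ends.
\item[(AP)] \emph{Argument principle.} Let $D$ be a compact plane region bounded by finitely many disjoint simple closed curves made of segments and circular arcs, oriented with $D$ on the left. If $\Phi$ is continuous on $D$, has no zero on $\partial D$ and finitely many zeros inside, then $\Delta_{\partial D}\arg\Phi$ is $2\pi$ times the sum of the indices of the zeros. To see this, remove small discs about the zeros and cut the rest by a grid so fine that on each piece $\Phi$ takes values in a disc avoiding $0$. The increment around each piece is $0$, and in the sum the inner edges cancel.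
\end{itemize}

A continuous function may have zeros of negative index, as $\bar z$ shows, and then (AP) yields no inequality. For $J_f$ this cannot happen, because at a zero the non-holomorphic term is of higher order than the holomorphic one.

\begin{lemma}\label{lem:interior}
Let $f$ be holomorphic and not affine on a disc about $z_0\in H$, and let $J_f(z_0)=0$. Then $z_0$ is an isolated zero of $J_f$, of index $m-1\ge1$, where $m$ is the order of the zero of $f-\ell$ at $z_0$ and $\ell$ is the real affine function with $\ell(z_0)=f(z_0)$.
\end{lemma}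

\begin{proof}
Put $h=f-\ell$. Then $h(z_0)=h'(z_0)=0$ and $h\not\equiv0$, so $h=c(z-z_0)^m(1+O(|z-z_0|))$ with $c\ne0$ and $m\ge2$. By \eqref{eq:inv}, $J_f=h'-\operatorname{Im}h/y$, and $|\operatorname{Im}h|/y=O(|z-z_0|^m)$ since $y$ is bounded below near $z_0$. Thus $J_f=mc(z-z_0)^{m-1}(1+O(|z-z_0|))$, and (C) gives the index.
\end{proof}

\begin{example}\label{ex:witch}
The whole method is visible for $f=1/(1+z^2)$, where $f''=2(3x^2-1)/(1+x^2)^3$ has $Z=2$ real zeros $x_0=\pm1/\sqrt3$. Here $f'=-2z/(1+z^2)^2$ and $f[z,\bar z]=-(z+\bar z)/((1+z^2)(1+\bar z^2))$. Since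
\[
-2z(1+\bar z^2)+(z+\bar z)(1+z^2)=(z-\bar z)(z^2+2z\bar z-1),
\]
we obtain
\[
\Phi:=\frac{J_f}{y}=2i\,\frac{z^2+2z\bar z-1}{(1+z^2)^2(1+\bar z^2)} .
\]
This function is continuous on $\overline H\setminus\{i\}$ and equals $if''$ on $\mathbb{R}$. Let $D$ be a large half-disc with small half-discs about the two points $x_0$ and a small disc about $i$ removed, and follow $\arg\Phi$ along $\partial D$.

On the real segments $\Phi$ stays on a ray, so they contribute $0$. For $z=x_0+w$, $w=\rho e^{i\vartheta}$, the numerator is $2x_0(2w+\bar w)+O(\rho^2)$, and $2w+\bar w=\rho e^{i\vartheta}(2+e^{-2i\vartheta})$ turns by $\pi$ as $\vartheta$ runs from $0$ to $\pi$. The small half-circles are traversed clockwise and contribute $-\pi$ each. For $z=\rho e^{i\vartheta}$ with $\rho$ large, $\Phi$ is close to $2i\rho^{-4}e^{-2i\vartheta}(2+e^{2i\vartheta})$, so the large half-circle contributes $-2\pi$. At $z=i$ the term $f'$ has a double pole while $\operatorname{Im}f/y=O(|z-i|^{-1})$, so $\Phi$ has index $-2$ and the clockwise circle contributes $4\pi$. If $N$ is the sum of the indices of the zeros of $\Phi$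 inside $D$, then (AP) reads $-\pi Z-2\pi+4\pi=2\pi N$, that is, $Z=2-2N$. Lemma~\ref{lem:interior} turns this into $Z\le2$ with no knowledge of the interior zeros. In fact there are none: the numerator has imaginary part $2xy$ and equals $y^2-1$ when $x=0$.
\end{example}

The general case needs two additions: the turning of $J_f/y$ about real zeros of higher order, about real poles and about $\infty$, and a way to handle the two-valued function $g/\sqrt A$.

\section{Behavior at real points and at infinity}\label{sec:local}

Near a real point and near $\infty$ our functions are given by series with real coefficients. By real-linearity it suffices to understand $J_f$ for $f=z^j$. Put $S_m(w)=\sum_{l=0}^m(l+1)w^l$, and for $0\le\vartheta\le\pi$ define $e_0=e_1=0$ and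
\[
e_j(\vartheta)=2i\,e^{-i(j-2)\vartheta}S_{j-2}(e^{2i\vartheta})\quad(j\ge2),\qquad
e_{-q}(\vartheta)=2i\,e^{i(q-2)\vartheta}S_{q-1}(e^{-2i\vartheta})\quad(q\ge1).
\]

\begin{lemma}\label{lem:model}
For every integer $j$ and $z=\rho e^{i\vartheta}\in H$ we have $J_{z^j}(z)/y=\rho^{\,j-2}e_j(\vartheta)$. Moreover $|e_j|\le j(j-1)$, $e_j(0)=i\,j(j-1)$ and $e_j(\pi)=(-1)^j\,i\,j(j-1)$. If $j\notin\{0,1\}$, then $e_j$ has no zero on $[0,\pi]$, and as $\vartheta$ runs from $0$ to $\pi$, $\arg e_j$ changes by $(j-2)\pi$ if $j\ge2$ and by $j\pi$ if $j\le-1$.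
\end{lemma}

\begin{proof}
The cases $j=0,1$ follow from \eqref{eq:inv}. For $j\ge2$ and complex $u,v$,
\begin{equation}\label{eq:id}
(u-v)\sum_{l=0}^{j-2}(l+1)u^lv^{j-2-l}=ju^{j-1}-\sum_{l=0}^{j-1}u^lv^{j-1-l},
\end{equation}
since on both sides $u^lv^{j-1-l}$ has coefficient $l-(l+1)=-1$ for $l\le j-2$ and $j-1$ for $l=j-1$. With $u=z$, $v=\bar z$ the last sum is $(z^j-\bar z^j)/(z-\bar z)=\operatorname{Im}z^j/y$, so $J_{z^j}/y=2i\sum_{l}(l+1)z^l\bar z^{\,j-2-l}=\rho^{j-2}e_j(\vartheta)$. For $j=-q<0$ take $u=1/z$, $v=1/\bar z$, so that $u-v=-2iy\,uv$. Then $\operatorname{Im}z^{-q}/y=(u^q-v^q)/(2iy)\cdot 1=-uv\sum_{l=0}^{q-1}u^lv^{q-1-l}$, and \eqref{eq:id} with $q+1$ in place of $j$ gives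
\[
J_{z^{-q}}=-qu^{q+1}+u\sum_{l=0}^{q-1}u^lv^{q-l}=-u\Bigl((q+1)u^q-\sum_{l=0}^{q}u^lv^{q-l}\Bigr)=2iy\,u^2v\sum_{l=0}^{q-1}(l+1)u^lv^{q-1-l},
\]
which is $y\rho^{-q-2}e_{-q}(\vartheta)$. On the unit circle $|S_m|\le S_m(1)=\frac12(m+1)(m+2)$, and this equals $\frac12j(j-1)$ both for $m=j-2$ and for $m=q-1$, $j=-q$. The bound and the endpoint values follow.

All $m$ zeros of $S_m$ lie in the open unit disc. This is empty for $m=0$. For $m\ge1$, identity \eqref{eq:id} with $u=w$, $v=1$ gives $(w-1)S_m(w)=(m+1)w^{m+1}-\sum_{l=0}^mw^l$. If $|w|\ge1$ and $w\ne1$, then $\bigl|\sum_{l=0}^mw^l\bigr|<(m+1)|w|^{m+1}$: for $|w|>1$ each term is smaller than $|w|^{m+1}$, and for $|w|=1$ the terms $1$ and $w$ have different arguments. Also $S_m(1)\ne0$. Hence $e_j$ has no zero, and $\arg S_m(e^{\pm2i\vartheta})$ changes by $\pm2\pi m$ on $[0,\pi]$. The total change is $-(j-2)\pi+2(j-2)\pi=(j-2)\pi$ for $j\ge2$ and $(q-2)\pi-2(q-1)\pi=-q\pi$ for $j=-q$.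
\end{proof}

So for $j\ge2$ the function $J_{z^j}/y$ turns like $(z^j)''$, but for $j\le-1$ it turns like $z^j$ itself, by $2\pi$ less than $(z^j)''$.

\begin{lemma}\label{lem:series}
\begin{itemize}
\item[(a)] Let $x_0\in\mathbb{R}$ and let $f=\sum_{j\ge j_0}c_j(z-x_0)^j$, with $j_0\in\mathbb{Z}$ and real $c_j$, converge for $0<|z-x_0|<\rho_0$. Assume that $f$ is not affine and let $m$ be the least index outside $\{0,1\}$ with $c_m\ne0$. Then $J_f/y$ extends continuously to the real points with $0<|x-x_0|<\rho_0$, and to $x_0$ if $m\ge2$, with value $if''$. For $z=x_0+\rho e^{i\vartheta}\in\overline H$,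
\[
J_f/y=c_m\rho^{m-2}e_m(\vartheta)(1+\eta),\qquad \eta=O(\rho)\ \text{ as }\rho\to0,\text{ uniformly in }\vartheta .
\]
Along a small counterclockwise half-circle about $x_0$, $\arg(J_f/y)$ changes by $(m-2)\pi$ if $m\ge2$ and by $m\pi$ if $m\le-1$.
\item[(b)] Let $f=C+\sum_{j\ge q}d_jz^{-j}$, with real $C$, $d_j$ and $q\ge1$, $d_q\ne0$, converge for $|z|>R_0$. Then $J_f/y$ extends continuously to the real points with $|x|>R_0$, with value $if''$, it has no zero on $\overline H\cap\{|z|\ge R\}$ for large $R$, and along the counterclockwise half-circle $|z|=R$ its argument changes by $-q\pi$.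
\end{itemize}
\end{lemma}

\begin{proof}
(a) A real translation does not change $y$, so real-linearity, termwise differentiation and Lemma~\ref{lem:model} give $J_f/y=\sum_jc_j\rho^{j-2}e_j(\vartheta)$ in $H$. The $j$-th term is continuous up to $\vartheta=0,\pi$ and has modulus at most $|c_j|\,j(j-1)\rho^{j-2}$, the modulus of the $j$-th term of the series of $f''$. So the convergence is uniform on $\{\rho_1\le\rho\le\rho_2,\ 0\le\vartheta\le\pi\}$ for $0<\rho_1<\rho_2<\rho_0$, and by the endpoint values the sum at a real point $x$ is $\sum c_j\,i\,j(j-1)(x-x_0)^{j-2}=if''(x)$. The terms with $j>m$ add up to $O(\rho^{m-1})$ and $|e_m|$ is bounded below, which gives the estimate for $\eta$. If $m=2$, then $e_2=2i$ and $J_f/y\to2ic_2=if''(x_0)$; if $m>2$, then $J_f/y\to0=if''(x_0)$. At $\vartheta=0,\pi$ the number $1+\eta$ is a quotient of two purely imaginary numbers, so $\eta$ is real there; this is the second use of the reality of the $c_j$. Now (C) and Lemma~\ref{lem:model} give the change of argument.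

(b) Here $J_f/y=\sum_{j\ge q}d_j\rho^{-j-2}e_{-j}(\vartheta)$ with terms bounded by $|d_j|\,j(j+1)\rho^{-j-2}$. The argument of (a) gives the extension and $J_f/y=d_q\rho^{-q-2}e_{-q}(\vartheta)(1+\eta)$ with $\eta=O(1/\rho)$ as $\rho\to\infty$, real at $\vartheta=0,\pi$.
\end{proof}

\section{The counting formula}\label{sec:count}

The function $g/\sqrt A$ changes sign along a loop about a zero of $A$ of odd multiplicity, and the functions needed for Theorem~\ref{thm:k} may also change by real constants. By \eqref{eq:inv} neither change affects $J_f^2$, so we work with the square. Let $X\subset H$ be finite and $\Omega=H\setminus X$. A \emph{branch system} on $\Omega$ is a family of holomorphic functions, called branches, defined on open subsets of $\Omega$ that cover $\Omega$, such that near each common point of their domains any two branches satisfy $f_2=\pm f_1+c$ with $c\in\mathbb{R}$. Then $(f')^2$ and $(f'')^2$ are well-defined holomorphic functions on $\Omega$, while $(\operatorname{Im}f)^2$ and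
\[
Q=J_f^2/y^2
\]
are well-defined continuous functions on $\Omega$. We assume the following.

\begin{itemize}
\item[(H1)] For each $x_0\in\mathbb{R}$ there are a disc $D_0$ centered at $x_0$ and a branch on $D_0\cap H$ given by a series $\sum_{j\ge j_0}c_j(z-x_0)^j$ with real coefficients that converges in $D_0\setminus\{x_0\}$. If the series has a pole at $x_0$, let $\nu(x_0)$ be its order; otherwise call $x_0$ \emph{regular} and let $\omega(x_0)\ge0$ be the order of vanishing of $f''$ at $x_0$.
\item[(H2)] There is a branch on $\{|z|>R_0\}\cap H$ given by a series as in Lemma~\ref{lem:series}(b).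
\item[(H3)] At each $\zeta\in X$ the function $(f')^2$ has a pole, of order $\sigma(\zeta)$, and $(\operatorname{Im}f)^2/(f')^2\to0$ as $z\to\zeta$.
\end{itemize}

By (H2) the function $(f'')^2$ is not identically zero on the connected set $\Omega$, so no branch is affine on any disc. Thus $\omega(x_0)$ is finite, and Lemma~\ref{lem:interior} applies at each zero $z_0$ of $Q$ in $\Omega$. The index of $J_f$ at $z_0$ is the same for all branches $f$ near $z_0$, it is at least $1$, and the index of $Q$ is twice as large.

\begin{proposition}\label{prop:count}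
Under \textup{(H1)--(H3)} there are finitely many real poles, regular points with $\omega>0$, and zeros of $Q$ in $\Omega$. Let $Z=\sum\omega(x_0)$, summed over the regular points, and let $N\ge0$ be the sum of the indices of $J_f$ at the zeros of $Q$ in $\Omega$. Then
\[
Z=\sum_{\zeta\in X}\sigma(\zeta)+\sum_{x_0\ \mathrm{pole}}\nu(x_0)-q-2N .
\]
\end{proposition}

\begin{proof}
\emph{Real points.} Apply Lemma~\ref{lem:series}(a) to the branch in (H1); the index $m$ is $\omega(x_0)+2$ at a regular point and $-\nu(x_0)$ at a pole. Thus $Q$ extends continuously to the regular points, with value $-(f'')^2\le0$. Call $x_0$ \emph{exceptional} if it is a pole or $\omega(x_0)>0$; these are the real points at which $Q$ has no finite nonzero limit. For every real $x_0$ the lemma shows that $Q$ is continuous and nonzero on a punctured closed half-disc about $x_0$, so exceptional points do not accumulate at $x_0$. Along a small counterclockwise half-circle $\arg Q$ changes by $2\pi\omega(x_0)$ at a regular point and by $-2\pi\nu(x_0)$ at a pole.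

\emph{Infinity.} By Lemma~\ref{lem:series}(b), $Q$ is continuous and nonzero on $\overline H\cap\{|z|\ge R\}$ for large $R$, and $\arg Q$ changes by $-2\pi q$ along the counterclockwise half-circle $|z|=R$. In particular the exceptional points are bounded, hence finite in number.

\emph{Points of $X$.} Near $\zeta\in X$ we have $Q=y^{-2}(f')^2(1-\eta)^2$, where $\eta=\operatorname{Im}f/(yf')$ does not depend on the branch and tends to $0$ by (H3). So $Q\ne0$ in a punctured disc about $\zeta$, and by (C) its index at $\zeta$ is that of $(f')^2$, namely $-\sigma(\zeta)$.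

\emph{The count.} Let $D$ be the half-disc $\{|z|\le R,\ y\ge0\}$ with open discs of radius $\varepsilon$ removed about the exceptional points and the points of $X$. For small $\varepsilon$ the function $Q$ is continuous on $D$ and nonzero on $\partial D$, and all its zeros in $\Omega$ lie inside $D$. They form a compact set of isolated points, so there are finitely many. On the real segments of $\partial D$ we have $Q<0$, which contributes nothing. The small half-circles and circles are traversed clockwise and the large half-circle counterclockwise, so (AP) gives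
\[
-2\pi Z+2\pi\sum\nu(x_0)+2\pi\sum\sigma(\zeta)-2\pi q=2\pi\cdot2N .\qedhere
\]
\end{proof}

\section{The bound for the curvature}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X=\{\zeta_1,\dots,\zeta_r\}$, and take as branches all holomorphic $f$ on open subsets of $\Omega$ with $f^2=g^2/A$. On a disc in $\Omega$ the function $A$ has a holomorphic square root, so such branches cover $\Omega$. If $f_1^2=f_2^2$ on a disc, then $(f_1-f_2)(f_1+f_2)=0$ and $f_2=\pm f_1$ there. The computation \eqref{eq:derivs} holds for any holomorphic square root of $A$, so $(f')^2=g'^{2}A^{-3}$.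

(H1) On a disc about $x_0\in\mathbb{R}$ free of zeros of $A$, take the square root that is positive on $\mathbb{R}$. Then $f=g/\sqrt A$ is real on $\mathbb{R}$, so its Taylor coefficients are real. Every real point is regular, and by \eqref{eq:derivs} $\omega(x_0)$ is the multiplicity of $x_0$ as a root of $P$.

(H2) Choose $R_0$ with $|g|>1$ for $|z|>R_0$. Inserting $w=g^{-2}=a^{-2}z^{-2n}+\cdots$ into the binomial series $(1+w)^{-1/2}=1-\frac12w+\cdots$ gives a function $f=1-\frac1{2a^2}z^{-2n}+\cdots$ with real coefficients and $f^2=1/(1+g^{-2})=g^2/A$. So $q=2n$.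

(H3) At $\zeta_j$ we have $g=\pm i\ne0$, and $A'=2gg'$ shows that $g'$ vanishes to order $\mu_j-1$. So $(f')^2$ has order $2(\mu_j-1)-3\mu_j$, and $\sigma(\zeta_j)=\mu_j+2$. Since $|f|^2=|g|^2/|A|=O(|z-\zeta_j|^{-\mu_j})$, the quotient $(\operatorname{Im}f)^2/(f')^2$ is $O(|z-\zeta_j|^2)$.

Proposition~\ref{prop:count} gives $Z=\sum(\mu_j+2)-2n-2N=2r-n-2N$, and $r\le n$, $N\ge0$ give $Z\le n$.
\end{proof}

\begin{remark}
The same contour applied to the rational function $(f'')^2=P^2A^{-5}$ shows where the gain comes from. Its order at $\zeta_j$ is $-(\mu_j+4)$ and it decays like $z^{-2(2n+2)}$, so $Z=4r-n-2-2N'$, where $N'$ is the number of roots of $P$ in $\Omega$. For $r=n$ this is only the bound $3n-2$. Passing from $f''$ to $J_f/y$ saves $2$ at each $\zeta_j$ and loses $2$ once, at infinity.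
\end{remark}

\begin{remark}
The square cannot be avoided: for odd $n$ the branch in (H1), continued along $\mathbb{R}$, has opposite limits $\pm1$ at the two ends, while the branch in (H2) tends to $1$ at both. The reality of $g$ enters in (H1) and (H2). The hypothesis $n>1$ only excludes the parabola, where $Z=r=1$.
\end{remark}

\section{The values that occur}\label{sec:values}

We use one consequence of Rouch\'e's theorem. Let real polynomials $p_\lambda$ of bounded degree converge coefficientwise to $p\not\equiv0$, let $t_0$ be a simple root of $p$, and fix a closed disc centered at $t_0$ that contains no other root of $p$ and, if $t_0\notin\mathbb{R}$, does not meet $\mathbb{R}$. Then near the limit $p_\lambda$ has exactly one root in the disc, counted with multiplicity. It is real if and only if $t_0$ is real, because for real $t_0$ the disc is symmetric under conjugation and a non-real root would bring its conjugate.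

\begin{proof}[Proof of Theorem~\ref{thm:values}]
\emph{Necessity.} Theorem~\ref{thm:main} gives $Z\le n$ and $Z\equiv n\pmod2$, so $Z\ge1$ for odd $n$. Let $n$ be even. Then $g'$ has odd degree, so $\kappa=g'A^{-3/2}$ takes both signs, and $\kappa\to0$ at $\pm\infty$. Hence $\kappa$ has a positive global maximum and a negative global minimum, which are two distinct roots of $P$.

\emph{The last statement.} If $g'$ has $n-1$ distinct real zeros, they cut $\mathbb{R}$ into $n$ open intervals. On each of them $\kappa$ is nonzero and tends to $0$ at both ends, so it has an extremum inside. This gives $n$ distinct real roots of $P$. Since $Z\le n$ with multiplicity, there are no others and all are simple.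

\emph{The values $Z=j+2$ with $0\le j\le n-2$, $j\equiv n\pmod2$.} The idea is to flatten the graph: when $g$ is small, $P$ is close to $-g''$ on bounded sets, and far away $g$ behaves like $x^n$. Choose a real polynomial of degree $n-2$ with leading coefficient $n(n-1)$ and simple roots, exactly $j$ of them real, and integrate it twice to get a monic real $h$ of degree $n$. Put $g=\lambda h$ with $\lambda>0$ and
\[
p_\lambda=-P/\lambda=h''(1+\lambda^2h^2)-3\lambda^2hh'^{2}.
\]
As $\lambda\to0$, $p_\lambda\to h''$, so $p_\lambda$ has one root near each of the $n-2$ roots of $h''$, and exactly $j$ of these are real. To find the others let $\varepsilon=\lambda^{1/n}$ and $h_\varepsilon(t)=\varepsilon^nh(t/\varepsilon)$, which tends to $t^n$. At $x=t/\varepsilon$ we have $h=\varepsilon^{-n}h_\varepsilon$, $h'=\varepsilon^{1-n}h_\varepsilon'$, $h''=\varepsilon^{2-n}h_\varepsilon''$, so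
\[
\varepsilon^{n-2}p_\lambda(t/\varepsilon)=h_\varepsilon''(1+h_\varepsilon^2)-3h_\varepsilon h_\varepsilon'^{2}\ \longrightarrow\ n\,t^{n-2}\bigl((n-1)-(2n+1)t^{2n}\bigr).
\]
Since $n\ge2$, the equation $t^{2n}=\frac{n-1}{2n+1}$ has $2n$ simple nonzero roots, exactly two of them real. They yield $2n$ roots of $p_\lambda$ with $|x|$ of order $1/\varepsilon$, distinct from the $n-2$ bounded ones, and exactly two are real. As $(n-2)+2n=\deg P$, all roots are accounted for and $Z=j+2$ for small $\lambda$. This gives every value in the statement except $Z=1$ for odd $n$.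

\emph{The value $Z=1$ for odd $n\ge3$.} By Theorem~\ref{thm:main} it suffices to make $r$ small, as in \eqref{eq:cubic}. Let
\[
g(x)=\sum_{l\ \mathrm{odd}}\binom nl x^l(1+x^2)^{(n-l)/2},
\]
a real polynomial of degree $n$, since $n-l$ is even and each term has degree $n$ and positive leading coefficient. Expanding $e^{\pm nw}=(\cosh w\pm\sinh w)^n$ gives $g(\sinh w)=\sinh nw$. Differentiating, $g'(\sinh w)\cosh w=n\cosh nw$, and squaring yields the polynomial identity $(1+x^2)g'^{2}=n^2(1+g^2)$. So the zeros of $A$ are among $\pm i$ and the $n-1$ zeros of $g'$. There are $2r$ distinct zeros, so $2r\le n+1$ and $Z\le2r-n\le1$. Since $Z$ is odd, $Z=1$.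
\end{proof}

\section{Other exponents and negative powers}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:k}]
If $f'=g'A^{-k/2}$, then $f''=g''A^{-k/2}-kgg'^{2}A^{-k/2-1}=-P_kA^{-k/2-1}$, and $P_k$ has leading coefficient $a^3((k-1)n^2+n)\ne0$. The difficulty is to choose local primitives $f$ that form a branch system on $\Omega=H\setminus\{\zeta_1,\dots,\zeta_r\}$, since arbitrary primitives differ by complex constants.

\emph{Odd $k\ge3$.} Let $\Psi(t)=\int_0^t(1-\tau^2)^{(k-3)/2}\,d\tau$, an odd real polynomial of degree $k-2$. Take as branches the functions $f=\Psi(v)$, where $v$ runs through the branches in the proof of Theorem~\ref{thm:main}. From $1-v^2=1/A$ and \eqref{eq:derivs} we get $f'=A^{-(k-3)/2}v'=g'A^{-k/2}$, and two branches differ locally by a sign because $\Psi$ is odd. The branches $v$ used for (H1) and (H2) give series for $\Psi(v)$ with real coefficients, in powers of $z-x_0$ and of $1/z$. Near $\zeta_j$ we have $|v|=O(|z-\zeta_j|^{-\mu_j/2})$, so $|f|=O(|z-\zeta_j|^{-(k-2)\mu_j/2})$.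

\emph{Even $k=2m$.} The identity
\[
\frac{d}{dw}\,\frac{w}{(1+w^2)^{l}}=\frac{1-2l}{(1+w^2)^l}+\frac{2l}{(1+w^2)^{l+1}}
\]
gives by induction on $m$ that $(1+w^2)^{-m}=c\,(1+w^2)^{-1}+\Theta'(w)$ with $c$ real and $\Theta$ a real polynomial divided by $(1+w^2)^{m-1}$. Also $(1+w^2)^{-1}$ is the derivative of $\frac1{2i}\log\frac{1+iw}{1-iw}$, whose imaginary part $-\frac12\log\bigl|\frac{1+iw}{1-iw}\bigr|$ is single-valued. Put
\[
I=\operatorname{Im}\Theta(g)-\frac c2\log\Bigl|\frac{1+ig}{1-ig}\Bigr| ,
\]
a continuous function off the zeros of $A$ that vanishes on $\mathbb{R}$. Take as branches all holomorphic $f$ on open subsets of $\Omega$ with $f'=g'A^{-m}$ and $\operatorname{Im}f=I$. On a disc in $\Omega$ the function $\Theta(g)+\frac c{2i}\log\frac{1+ig}{1-ig}$ is one, and two branches differ locally by a constant with zero imaginary part. The real rational function $g'A^{-m}$ has real Taylor coefficients at each $x_0\in\mathbb{R}$, and at $\infty$ a real expansion in powers $z^{-j}$ with $j\ge(k-1)n+1\ge2$. Termwise integration gives a primitive $\varphi$ with real coefficients on $V=D_0\cap H$,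 respectively $V=\{|z|>R_0\}\cap H$. Near each point of $V$, $\varphi$ differs from a branch by a constant, so $\operatorname{Im}\varphi-I$ is constant on the connected set $V$; it tends to $0$ at real boundary points. Hence $\varphi$ is a branch. Near $\zeta_j$ we have $I=O\bigl(|z-\zeta_j|^{-(k-2)\mu_j/2}+\bigl|\log|z-\zeta_j|\bigr|\bigr)$.

\emph{The count.} In both cases (H1) holds, all real points are regular, and $\omega(x_0)$ is the multiplicity of $x_0$ as a root of $P_k$. Further $(f')^2=g'^{2}A^{-k}$. At infinity this is of exact order $z^{2(n-1)-2kn}$, while $f'=-qd_qz^{-q-1}+\cdots$; so (H2) holds with $q=(k-1)n$. At $\zeta_j$ the order of $(f')^2$ is $2(\mu_j-1)-k\mu_j$, so $\sigma(\zeta_j)=(k-2)\mu_j+2>0$, and the bounds above give $|\operatorname{Im}f|/|f'|=O\bigl(|z-\zeta_j|\,\bigl|\log|z-\zeta_j|\bigr|\bigr)\to0$. Proposition~\ref{prop:count} yields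
\[
Z=(k-2)n+2r-(k-1)n-2N=2r-n-2N.\qedhere
\]
\end{proof}

\begin{remark}
The conditions on $k$ are used to build the branch system. If $k$ is not an integer, a loop about a simple zero of $A$ multiplies $f'$ by $e^{-i\pi k}\ne\pm1$. If $k=1$, a primitive $f$ can be taken with $\sinh f=g$, and $f+2\pi i$ is then another determination. Some restriction on $k$ is necessary. For $k=-2$ we have $P_{-2}=-(g+\frac13g^3)''$. Let $g=\lambda h$, where $h$ has $n$ simple real roots; then $-\lambda^{-3}P_{-2}\to\frac13(h^3)''$ as $\lambda\to\infty$. The polynomial $(h^3)'=3h^2h'$ has $2n-1$ distinct real zeros, so $(h^3)''$ has $2n-2$ zeros strictly between them and also vanishes at the $n$ roots of $h$. These $3n-2$ real zeros are simple by degree, so $P_{-2}$ has $3n-2>n$ real roots for large $\lambda$.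
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:power}]
Let $X$ be the set of zeros of $g$ in $H$, with multiplicities $\mu_1,\dots,\mu_s$, and let $\nu_i$ be the multiplicities of the real zeros, so that $\sum\nu_i+2\sum\mu_j=n$. The rational function $f=g^{-K}$ and its restrictions form a branch system, with
\[
f'=-Kg'g^{-K-1},\qquad f''=K\bigl((K+1)g'^{2}-gg''\bigr)g^{-K-2}.
\]
All expansions of $f$ at real points and at $\infty$ have real coefficients. The real poles are the real zeros of $g$ and have orders $K\nu_i$; at any other real point $\omega(x_0)$ is the multiplicity of $x_0$ as a root of $(K+1)g'^{2}-gg''$. At infinity $q=Kn\ge1$. At a point of $X$ of multiplicity $\mu_j$, $f$ has a pole of order $K\mu_j$ and $f'$ one of order $K\mu_j+1$, so (H3) holds with $\sigma=2K\mu_j+2$. Proposition~\ref{prop:count} gives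
\[
Z=2K\sum\mu_j+2s+K\sum\nu_i-Kn-2N=2s-2N .
\]

\emph{Attainment.} For $s=0$, realized by $g=x$, the formula forces $Z=0$. For $s\ge1$ we place $s$ narrow copies of Example~\ref{ex:witch}, which is the case $g=1+x^2$, $K=1$, side by side. Let $g=\prod_{j=1}^s((x-b_j)^2+\varepsilon^2)$ with distinct real $b_j$ and $\varepsilon>0$. Fix $j$ and put $\tilde g(t)=\varepsilon^{-2}g(b_j+\varepsilon t)$, which tends to $\gamma(t^2+1)$ as $\varepsilon\to0$, where $\gamma=\prod_{i\ne j}(b_j-b_i)^2>0$. At $x=b_j+\varepsilon t$ we have $g=\varepsilon^2\tilde g$, $g'=\varepsilon\tilde g'$, $g''=\tilde g''$, so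
\[
\varepsilon^{-2}\bigl((K+1)g'^{2}-gg''\bigr)=(K+1)\tilde g'^{2}-\tilde g\tilde g''\ \longrightarrow\ \gamma^2\bigl(4(K+1)t^2-2(t^2+1)\bigr).
\]
The limit is negative at $t=0$ and positive at $t=\pm1$. So for small $\varepsilon$ each of the $s$ disjoint intervals $(b_j-\varepsilon,b_j+\varepsilon)$ contains two roots. As $g$ has no real zero, $Z\ge2s$, and therefore $Z=2s$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{EC}
\emph{Extreme curvature of polynomials and level sets},
\texttt{http://ajmaa.org/searchroot/files/pdf/v14n1/v14i1p11.pdf}

\end{thebibliography}
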